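# Sections of root transforms of univalent functions in the disk $|z|^k<\frac{k}{2(k+1)}$

## 1. Univalent functions, root transforms, sections

**Definition 1 (the class $S$).** $S$ is the set of functions $f(z)=z+\sum_{n\ge2}a_nz^n$ that are analytic and univalent (injective) in $|z|<1$.

The standard example is the Koebe function $\mathcal K(w)=\frac{w}{(1-w)^2}=w+2w^2+3w^3+\cdots$. It is univalent because $\mathcal K(w)=\frac14\big(\frac{1+w}{1-w}\big)^2-\frac14$, where $\frac{1+w}{1-w}$ maps the disk injectively onto the right half-plane and squaring is injective there. A *rotation* of $f\in S$ is a function $\bar\eta f(\eta w)$ with $|\eta|=1$; it is again in $S$. For instance $w/(1+w)^2$ is the rotation of $\mathcal K$ with $\eta=-1$.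

**Definition 2 (root transform).** Let $f\in S$ and let $k\ge1$ be an integer; write $\varepsilon=1/k$ throughout. Since $f$ vanishes only at $0$, the function $f(w)/w$ is zero-free in the disk and equals $1$ at $w=0$, so $(f(w)/w)^{\varepsilon}=\exp\big(\varepsilon\log\frac{f(w)}{w}\big)$ is defined with the logarithm that vanishes at $0$. Write
$$\Big(\frac{f(w)}{w}\Big)^{\varepsilon}=\sum_{\nu\ge0}b_\nu w^\nu,\qquad b_0=1,\qquad f_k(z)=f^{1/k}(z^k)=\sum_{\nu\ge0}b_\nu z^{k\nu+1}.$$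
The coefficients depend on $k$; when this matters one writes $b_\nu^{(k)}$.

For $f=\mathcal K$ we get $f_k(z)=z(1-z^k)^{-2/k}$; for $k=2$ this is $z/(1-z^2)=z+z^3+z^5+\cdots$, so all $b_\nu=1$. The function $f_k$ is again univalent: if $f_k(z_1)=f_k(z_2)$, then $f(z_1^k)=f(z_2^k)$, so $z_2=\omega z_1$ with $\omega^k=1$; since $f_k(\omega z)=\omega f_k(z)$, either $\omega=1$ or $f_k(z_1)=0$, that is, $z_1=0=z_2$.

**Definition 3 (sections).** The sections of $f$ are $s_n(z)=z+\sum_{\nu=2}^na_\nu z^\nu$, and those of $f_k$ are $s_{n,k}(z)=\sum_{\nu=0}^nb_\nu z^{k\nu+1}$, $n\ge1$.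

For $f=\mathcal K$, $k=2$: $s_{n,2}(z)=z+z^3+\cdots+z^{2n+1}$. For $k=1$ we have $f_1=f$ and $s_{n,1}=s_{n+1}$. The index $n$ counts the terms after the first.

**Definition 4 (radius of univalence about $0$).** This is the largest $R\in(0,\infty]$ such that the function is univalent in $|z|<R$.

For $p(z)=z+cz^2$ with $c\neq0$, $p(z_1)-p(z_2)=(z_1-z_2)(1+c(z_1+z_2))$, so $p$ is univalent in $|z|<\frac1{2|c|}$; since $p'$ vanishes at $z=-\frac1{2c}$, the radius is exactly $\frac1{2|c|}$.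

**Definition 5 (two further coefficient systems).** For $f\in S$ put
$$\Big(\frac{f(w)}{w}\Big)^{-1/2}=1+\sum_{n\ge1}A_nw^n,\qquad \log\frac{f(w)}{w}=2\sum_{\nu\ge1}\gamma_\nu w^\nu .$$
The $\gamma_\nu$ are the logarithmic coefficients of $f$.

For $\mathcal K$, $(\mathcal K/w)^{-1/2}=1-w$, so $A_1=-1$ and $A_n=0$ for $n\ge2$; and $\log(1-w)^{-2}=2\sum w^\nu/\nu$, so $\gamma_\nu=1/\nu$.

One textbook criterion will turn positivity into univalence.

**Noshiro–Warschawski.** If $g$ is analytic in a convex domain and $\operatorname{Re}g'>0$ there, then $g$ is univalent there. Indeed $\frac{g(z_2)-g(z_1)}{z_2-z_1}=\int_0^1g'(z_1+s(z_2-z_1))\,ds$ has positive real part.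

## 2. Szegő's disk, and what will be proved

Szegő's theorem says that for every $f\in S$ and $n\ge2$ the section $s_n$ is univalent in $|z|<\frac14$. What replaces $\frac14$ for the sections of the root transforms? The problem, stated in "The Sections Of Univalent Functions" (https://web.math.sinica.edu.tw/bulletins/20071/2007105.pdf), is Szegő's conjecture that $s_{n,k}$ is univalent in
$$|z|<\sqrt[k]{\frac{k}{2(k+1)}} .$$
*Is this true for every $f\in S$, every integer $k\ge2$ and every $n\ge1$?* The answer is yes, and more: the derivative has positive real part. Put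
$$\rho=\rho_k=\frac{k}{2(k+1)}=\frac1{2(1+\varepsilon)} .$$
With $w=z^k$,
$$s_{n,k}'(z)=P_n(w),\qquad P_n(w)=\sum_{\nu=0}^n(k\nu+1)b_\nu w^\nu .$$

**Theorem A.** Let $f\in S$ and let $k\ge2$ be an integer.

(i) $\operatorname{Re}P_1(w)>0$ for $|w|<\rho_k$.

(ii) For every $n\ge2$, $\operatorname{Re}P_n(w)\ge\frac1{200}$ for $|w|\le\rho_k$.

Hence $\operatorname{Re}s_{n,k}'>0$ in the disk $|z|<\rho_k^{1/k}$, and since the disk is convex, $s_{n,k}$ is univalent there for every $n\ge1$.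

**Theorem B (sharpness).** Theorem A also holds for $k=1$. For each $k\ge1$ there is $\rho_k'>\rho_k$, independent of $f$ and $n$, such that $s_{n,k}$ is univalent in $|z|^k<\rho_k'$ for all $f\in S$ and $n\ge2$. If $a_2\ne0$, the exact radius of univalence of $s_{1,k}$ about $0$ is $\big(\frac{k}{(k+1)|a_2|}\big)^{1/k}$. Consequently $\rho_k^{1/k}$ is best possible, and it is the exact radius of univalence of $s_{n,k}$ if and only if $n=1$ and $f$ is a rotation of the Koebe function.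

**A hand computation.** Take $f=\mathcal K$, $k=2$, so $\rho=\frac13$ and $P_n(w)=\sum_{\nu\le n}(2\nu+1)w^\nu$. At $w=-\frac13$,
$$P_1=0,\quad P_2=\tfrac59,\quad P_3=\tfrac8{27},\quad P_4=\tfrac{11}{27},\qquad \lim_{n\to\infty}P_n=\frac{1+w}{(1-w)^2}\Big|_{w=-1/3}=\tfrac38 .$$
The case $n=1$ is tight, while the values for $n=2,3,4$ and the limit leave room. The proof has this shape: $n=1$ is a one-line sharp statement, and the rest is a quantitative estimate.

**Reduction to the point $w=\rho$.** This step replaces a whole disk by one point. The rotation $\bar\eta f(\eta w)$ has coefficients $b_\nu\eta^\nu$, so its $P_n$ at $\rho$ is the $P_n$ of $f$ at $\eta\rho$. Thus a lower bound for $\operatorname{Re}P_n(\rho)$ valid for *all* $f\in S$ is a bound on the circle $|w|=\rho$, and by the minimum principle for harmonic functions it holds for $|w|\le\rho$. Put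
$$h_\nu=(k\nu+1)b_\nu\rho^\nu=\frac{\nu+\varepsilon}{\varepsilon}\,b_\nu\rho^\nu,\qquad P_n(\rho)=1+h_1+\cdots+h_n .$$

The full derivative will also be needed. With $w=z^k$, $f_k'(z)=h(w)$, where
$$h(w)=\sum_{\nu\ge0}(k\nu+1)b_\nu w^\nu=\frac{wf'(w)}{f(w)}\Big(\frac{f(w)}w\Big)^{\varepsilon}.\tag{1}$$
Indeed, with $G_0(w)=(f/w)^\varepsilon$ we have $f_k(z)=zG_0(z^k)$, so $f_k'=G_0+kwG_0'$, and $kwG_0'=G_0\big(\frac{wf'}f-1\big)$.

Sections 3–8 assume only $0<\varepsilon\le1$, so they include $k=1$; the restriction $\varepsilon\le\frac12$ enters only in Section 9.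

## 3. The area theorem and the first three terms

The purpose of this section is to express $h_1,h_2,h_3$ through the $A_n$, for which there is an $\ell^2$ constraint.

**The constraint.** Gronwall's area theorem says that if $\zeta+\sum_{m\ge0}c_m\zeta^{-m}$ is univalent in $|\zeta|>1$, then $\sum m|c_m|^2\le1$. The odd function $g(z)=\sqrt{f(z^2)}=f_2(z)$ is in $S$, and it vanishes only at $0$; so
$$\frac1{g(1/\zeta)}=\zeta\Big(\frac{f(w)}w\Big)^{-1/2}\Big|_{w=\zeta^{-2}}=\zeta+\sum_{n\ge1}A_n\zeta^{1-2n}$$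
is univalent in $|\zeta|>1$. Hence
$$\sum_{n\ge1}(2n-1)|A_n|^2\le1,\qquad\text{in particular}\qquad |A_1|^2+3|A_2|^2+5|A_3|^2\le1.\tag{2}$$
For $\mathcal K$ there is equality.

**The terms.** From $(f/w)^\varepsilon=(1+u)^{-2\varepsilon}$ with $u=\sum A_nw^n$, and
$$(1+u)^{-2\varepsilon}=1-2\varepsilon u+\varepsilon(1+2\varepsilon)u^2-\tfrac23\varepsilon(1+2\varepsilon)(1+\varepsilon)u^3+\cdots,$$
we read off
$$b_1=-2\varepsilon A_1,\qquad b_2=-2\varepsilon A_2+\varepsilon(1+2\varepsilon)A_1^2,$$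
$$b_3=-2\varepsilon A_3+2\varepsilon(1+2\varepsilon)A_1A_2-\tfrac23\varepsilon(1+2\varepsilon)(1+\varepsilon)A_1^3 .$$
Write $\varphi=A_1=X+iY$ and $a=|\varphi|\le1$. Multiplying $b_\nu$ by $\frac{\nu+\varepsilon}{\varepsilon}\cdot\frac1{2^\nu(1+\varepsilon)^\nu}$ gives
$$h_1=-\varphi,\qquad h_2=C\varphi^2-DA_2,\qquad h_3=-E\varphi^3+G\varphi A_2-FA_3,\tag{3}$$
$$D=\tfrac{2+\varepsilon}{2(1+\varepsilon)^2},\quad C=\tfrac{(2+\varepsilon)(1+2\varepsilon)}{4(1+\varepsilon)^2},\quad F=\tfrac{3+\varepsilon}{4(1+\varepsilon)^3},\quad G=(1+2\varepsilon)F,\quad E=\tfrac{(3+\varepsilon)(1+2\varepsilon)}{12(1+\varepsilon)^2}.$$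

**Size of the constants.** All five are to be compared with their values at $\varepsilon=0$. Let $c=\frac{\varepsilon}{4(1+\varepsilon)^2}$, which increases on $(0,1]$, so $c\in(0,\frac1{16}]$.

- $(2+\varepsilon)(1+2\varepsilon)=2(1+\varepsilon)^2+\varepsilon$, so $C=\frac12+c$.
- $(3+\varepsilon)(1+2\varepsilon)=3(1+\varepsilon)^2+\varepsilon(1-\varepsilon)$, so $E=\frac14+\frac{1-\varepsilon}3c$.
- $2(2+\varepsilon)(1+\varepsilon)-(1+2\varepsilon)(3+\varepsilon)=1-\varepsilon$, so $D-G=\frac{1-\varepsilon}{4(1+\varepsilon)^3}\in[0,\frac14]$.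
- $D\le1$ since $2+\varepsilon\le2(1+\varepsilon)^2$; $F\le\frac34$ since $3+\varepsilon\le3(1+\varepsilon)^3$; and $G\le\frac34$ since $3+7\varepsilon+2\varepsilon^2\le3(1+\varepsilon)^3$.

**The case $n=1$.** Since $h_1=-\varphi$, $P_1(w)=1-\varphi w/\rho$, so $\operatorname{Re}P_1(w)\ge1-|w|/\rho>0$ for $|w|<\rho$. This is part (i) of Theorem A, also for $k=1$.

**Why one cannot go on term by term.** The obvious continuation is $\operatorname{Re}P_n(\rho)\ge1-\sum_{\nu=1}^n|h_\nu|$. It stops at the first term: for $f=w/(1+w)^2$ we have $A_1=1$, all other $A_n=0$, so $|h_1|=1$ uses up the whole constant term, and $|h_2|=C\ge\frac12$ makes the bound negative, although $P_2(\rho)=1-1+C>0$. So the *correlation* between $h_1$ and $h_2$ must be kept. For $n=2,3$ formula (3) does this explicitly: the main part is a polynomial in $\varphi$, and (2) says that the errors $A_2,A_3$ are small when $|\varphi|$ is near $1$.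

## 4. The quadratic case $n=2$

The aim is $\operatorname{Re}P_2(\rho)>0.06$. By (2), $|A_2|\le\sqrt{t/3}$ with $t=1-a^2$. Also $\operatorname{Re}\varphi^2=X^2-Y^2=2X^2-a^2=2X^2-1+t$. So
$$\operatorname{Re}P_2(\rho)\ge1-X+C\operatorname{Re}\varphi^2-D\sqrt{t/3}=1-C+\big(2CX^2-X\big)+\big(Ct-D\sqrt{t/3}\big).$$
The first bracket is a quadratic in $X$ with minimum $-\frac1{8C}$; the second is a quadratic in $\sqrt t$ with minimum $-\frac{D^2}{12C}\ge-\frac1{12C}$. Therefore
$$\operatorname{Re}P_2(\rho)\ge1-\Big(C+\frac5{24C}\Big),\qquad C\in[\tfrac12,\tfrac9{16}].$$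
The function $C+\frac5{24C}$ is convex, so its maximum on the interval is at an endpoint; the endpoint values are at most $0.9167$ and $0.9329$. Hence $\operatorname{Re}P_2(\rho)>0.06$.

## 5. The cubic case $n=3$

The aim is $\operatorname{Re}P_3(\rho)>0.03$. Let
$$Q_\varepsilon(\varphi)=1-\varphi+C\varphi^2-E\varphi^3,\qquad Q_0(\varphi)=1-\varphi+\tfrac12\varphi^2-\tfrac14\varphi^3 .$$
By (3), $P_3(\rho)=Q_\varepsilon(\varphi)-(D-G\varphi)A_2-FA_3$. By Cauchy–Schwarz and $3|A_2|^2+5|A_3|^2\le1-a^2$,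
$$\operatorname{Re}P_3(\rho)\ge\operatorname{Re}Q_\varepsilon(\varphi)-\sqrt{(1-a^2)\big(\tfrac13|D-G\varphi|^2+\tfrac15F^2\big)} .\tag{4}$$

**Step 1: remove $\varepsilon$.** We bound every $\varepsilon$-dependent quantity in (4) by its value at $\varepsilon=0$, at a cost of $\frac1{12}$.

First, $Q_\varepsilon-Q_0=c\varphi^2-\frac{1-\varepsilon}3c\varphi^3$, so $\operatorname{Re}Q_\varepsilon\ge\operatorname{Re}Q_0-c(a^2+\frac13a^3)\ge\operatorname{Re}Q_0-\frac1{16}\cdot\frac43=\operatorname{Re}Q_0-\frac1{12}$.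

Second, $|D-G\varphi|\le|1-\frac34\varphi|$. In $|1-\frac34\varphi|^2-|D-G\varphi|^2$ the $Y^2$-terms contribute $(\frac9{16}-G^2)Y^2\ge0$, so the difference is at least
$$(1-\tfrac34X)^2-(D-GX)^2=\big[(1-D)-(\tfrac34-G)X\big]\big[(1+D)-(\tfrac34+G)X\big].$$
Because $X\le1$ and $\frac34-G\ge0$, the first factor is at least $(1-D)-(\frac34-G)=\frac14-(D-G)\ge0$, and the second at least $(1+D)-(\frac34+G)=\frac14+(D-G)>0$.

Third, $F^2/5\le\frac9{80}$. Altogether $\operatorname{Re}P_3(\rho)\ge M-\frac1{12}$, where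
$$M=\operatorname{Re}Q_0(\varphi)-\sqrt{tK},\qquad t=1-a^2,\qquad K=\tfrac13|1-\tfrac34\varphi|^2+\tfrac9{80}=\tfrac{107}{240}-\tfrac12X+\tfrac3{16}a^2,$$
$$\operatorname{Re}Q_0=1-X+\tfrac12(X^2-Y^2)-\tfrac14X^3+\tfrac34XY^2 .$$

**Step 2: remove the square root.** For any $s>0$, $\sqrt{tK}\le\frac12(st+K/s)$, which is a polynomial. We choose $s$ according to $X$ and show $M>0.118$.

*$X\ge\frac13$, with $s=\frac34$.* Here $\frac38t+\frac23K=\frac{121}{180}-\frac13X-\frac14(X^2+Y^2)$. Subtracting this from $\operatorname{Re}Q_0$,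
$$M\ge r(X)+Y^2\big(\tfrac34X-\tfrac14\big)\ge r(X),\qquad r(X)=\tfrac{59}{180}-\tfrac23X+\tfrac34X^2-\tfrac14X^3 .$$
Since $r'(X)=-\frac34(X-\frac23)(X-\frac43)$ is negative on $[\frac13,\frac23)$ and positive on $(\frac23,1]$, the minimum is $r(\frac23)=\frac{177-240+180-40}{540}=\frac{77}{540}>0.14$.

*$X\le\frac13$, with $s=1$.* Here $\frac12t+\frac12K=\frac{347}{480}-\frac14X-\frac{13}{32}(X^2+Y^2)$, so
$$M\ge r_1(X)+Y^2\big(\tfrac34X-\tfrac3{32}\big),\qquad r_1(X)=\tfrac{133}{480}-\tfrac34X+\tfrac{29}{32}X^2-\tfrac14X^3 .$$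
If $\frac18\le X\le\frac13$, the coefficient of $Y^2$ is nonnegative, and $r_1'(X)=-\frac34+\frac{29}{16}X-\frac34X^2\le-\frac34+\frac{29}{48}<0$, so $M\ge r_1(\frac13)=\frac{133}{480}-\frac14+\frac{29}{288}-\frac1{108}=0.1185\ldots>0.118$.
If $X\le\frac18$, the coefficient is nonpositive, and $Y^2\le1-X^2$ gives
$$M\ge r_1(X)+\big(\tfrac34X-\tfrac3{32}\big)(1-X^2)=\tfrac{11}{60}+X^2(1-X)\ge\tfrac{11}{60}.$$

So $M>0.118$ in all cases, and $\operatorname{Re}P_3(\rho)>0.118-0.0834>0.03$.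

## 6. Large $n$: compare with $f_k'$

For $n\ge4$ there are too many coefficients to treat explicitly. The natural plan is to write
$$P_n(\rho)=h(\rho)-\sum_{\nu>n}h_\nu$$
and prove two things: a lower bound $\operatorname{Re}h(\rho)\ge m$ for the full derivative, uniform in $f$ and $k$, and an upper bound for the tail. Section 7 gives the first, with $m=0.327$; Section 8 gives an $\ell^2$-bound for the $b_\nu$; Section 9 first shows that the plan *as stated* just misses, and then repairs it.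

## 7. A Löwner estimate for $\log f_k'$

The goal is
$$\operatorname{Re}h(\rho)\ge0.327\,(1-\rho^2)^{-\varepsilon}\ge m:=0.327\qquad(0<\varepsilon\le1).\tag{5}$$

**Löwner's theorem** (Duren, *Univalent Functions*, Ch. 3). Let $\kappa:[0,\infty)\to\{|\kappa|=1\}$ be continuous and let $u=u(w,t)$ solve
$$\partial_tu=-u\,\frac{1+\kappa u}{1-\kappa u},\qquad u(w,0)=w .$$
The functions obtained as $f=\lim_{t\to\infty}e^tu(\cdot,t)$ are dense in $S$ for locally uniform convergence.

*Example.* For $\kappa\equiv1$, $\partial_t\log\frac u{(1+u)^2}=\frac{1-u}{u(1+u)}\,\partial_tu=-1$, so $\frac{u}{(1+u)^2}=e^{-t}\frac w{(1+w)^2}$, and $e^tu\to\frac{w}{(1+w)^2}$.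

**Step 1: differentiate along the flow.** We want integral formulas for the two factors of $h$ in (1). Each $u(\cdot,t)$ is univalent with $u(0,t)=0$ and $u'(0,t)=e^{-t}$ (prime means $\partial_w$), so $e^tu/w$ and $wu'/u$ are zero-free and equal $1$ at $w=0$; all logarithms below are the branches vanishing at $w=0$. Fix $w$ with $|w|=r\in(0,1)$. Then
$$\partial_t\log\frac{e^tu}w=1-\frac{1+\kappa u}{1-\kappa u}=\frac{-2\kappa u}{1-\kappa u}.$$
Differentiating the equation in $w$, $\partial_t\log u'=-\frac{1+\kappa u}{1-\kappa u}-\frac{2\kappa u}{(1-\kappa u)^2}$; subtracting $\partial_t\log u=-\frac{1+\kappa u}{1-\kappa u}$,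
$$\partial_t\log\frac{wu'}u=\frac{-2\kappa u}{(1-\kappa u)^2}.$$
For the modulus, $\partial_t|u|=|u|\operatorname{Re}\frac{\partial_tu}u$ gives
$$\partial_t|u|=-\frac{|u|(1-|u|^2)}{|1-\kappa u|^2},\qquad \partial_t\log(1-|u|^2)=\frac{2|u|^2}{|1-\kappa u|^2}.$$

**Step 2: integrate, and use the modulus to symmetrize.** The first two logarithms vanish at $t=0$. As $t\to\infty$, $e^tu\to f$ and $wu'/u\to wf'/f$ locally uniformly, with their logarithms, and $|u|$ decreases to $0$. Hence
$$\log\frac{wf'}f=-2\int_0^\infty\frac{\kappa u}{(1-\kappa u)^2}\,dt,\qquad \log\frac fw=-2\int_0^\infty\frac{\kappa u(1-\overline{\kappa u})}{|1-\kappa u|^2}\,dt,\qquad \log(1-r^2)=-2\int_0^\infty\frac{|u|^2}{|1-\kappa u|^2}\,dt .$$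
Since $\kappa u(1-\overline{\kappa u})+|u|^2=\kappa u$, adding the last two gives
$$\log\frac fw+\log(1-r^2)=-2\int_0^\infty\frac{\kappa u}{|1-\kappa u|^2}\,dt .$$
Now both integrands have modulus $\frac{|u|}{|1-\kappa u|^2}$. This is the reason for adding $\log(1-r^2)$. Substituting $R=|u|$, for which $\frac{|u|\,dt}{|1-\kappa u|^2}=-\frac{dR}{1-R^2}$,
$$\big|\log h(w)+\varepsilon\log(1-r^2)\big|\le2(1+\varepsilon)\int_0^\infty\frac{|u|\,dt}{|1-\kappa u|^2}=2(1+\varepsilon)\int_0^r\frac{dR}{1-R^2}=(1+\varepsilon)\log\frac{1+r}{1-r}.\tag{6}$$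
(The same computation shows that the integrals converge absolutely.) If $f_j\to f$ locally uniformly in $S$, then $f_j/w$, $wf_j'/f_j$ and their logarithms converge locally uniformly, so (6) passes from the dense class to all $f\in S$.

*Check.* For $\mathcal K$ at $w=-r$: $h=\frac{1-r}{1+r}(1+r)^{-2\varepsilon}$, so $h\cdot(1-r^2)^\varepsilon=\big(\frac{1-r}{1+r}\big)^{1+\varepsilon}$, which is equality in (6).

**Step 3: put $r=\rho$.** The purpose is to see that the right side of (6) is at most $\log3$ for all $\varepsilon$. Since $1+\varepsilon=\frac1{2\rho}$, it equals $\frac1{2\rho}\log\frac{1+\rho}{1-\rho}=\sum_{j\ge0}\frac{\rho^{2j}}{2j+1}$, which increases in $\rho$ and equals $\log3$ at $\rho=\frac12$; and $\rho<\frac12$. So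
$$h(\rho)=(1-\rho^2)^{-\varepsilon}e^\zeta,\qquad|\zeta|\le\log3 .$$

**Step 4: minimize $\operatorname{Re}e^\zeta$.** It remains to show $\operatorname{Re}e^\zeta>0.327$ for $|\zeta|\le\log3$. We use a slightly larger disk whose radius is chosen so that the critical angle is a round number. Let $\theta_0=0.745$, $\Lambda=\theta_0/\sin\theta_0$. The alternating Taylor series, whose terms decrease, give
$$\sin\theta_0=0.7450000-0.0689156+0.0019125-0.0000253+\cdots\in(0.67797,0.67798),$$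
$$\cos\theta_0=1-0.2775125+0.0128355-0.0002375+0.0000024-\cdots\in(0.73508,0.73510).$$
So $1.09885<\Lambda<1.09888$, and $\Lambda>\log3=1.09861\ldots$. On $|\zeta|=\Lambda$ write $\zeta=\Lambda(-\cos\theta\pm i\sin\theta)$, $0\le\theta\le\pi$. Then $\operatorname{Re}e^\zeta=e^{-\Lambda\cos\theta}\cos(\Lambda\sin\theta)$ and
$$\frac{d}{d\theta}\operatorname{Re}e^\zeta=\Lambda e^{-\Lambda\cos\theta}\big[\sin\theta\cos(\Lambda\sin\theta)-\cos\theta\sin(\Lambda\sin\theta)\big]=\Lambda e^{-\Lambda\cos\theta}\sin(\theta-\Lambda\sin\theta).$$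
On $(0,\pi)$, $-\pi<-\Lambda\le\theta-\Lambda\sin\theta<\pi$, so the derivative has the sign of $\theta-\Lambda\sin\theta=\theta\big(1-\Lambda\frac{\sin\theta}\theta\big)$. As $\frac{\sin\theta}\theta$ decreases, this is negative on $(0,\theta_0)$ and positive on $(\theta_0,\pi)$. The minimum on the circle is therefore at $\theta_0$, where $\Lambda\sin\theta_0=\theta_0$; it is
$$e^{-\Lambda\cos\theta_0}\cos\theta_0\ge e^{-0.8078}\cdot0.73508>0.327,$$
because $1.09888\cdot0.73510<0.8078$ and $e^{-0.8078}>0.445$. By the minimum principle $\operatorname{Re}e^\zeta>0.327$ on $|\zeta|\le\log3$. Since $(1-\rho^2)^{-\varepsilon}\ge1$, (5) is proved.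

## 8. From Milin's inequality to an $\ell^2$-bound for the $b_\nu$

Let $(1-x)^{-2\varepsilon}=\sum_{\nu\ge0}\beta_\nu x^\nu$. These are the $b_\nu$ of the Koebe function; $\beta_0=1$ and
$$\beta_\nu=\frac{2\varepsilon}\nu\prod_{j=1}^{\nu-1}\Big(1+\frac{2\varepsilon}j\Big),\qquad \nu\ge1 .$$
The goal is
$$\sum_{\nu\ge0}\frac{|b_\nu|^2}{\beta_\nu}\,q^\nu\le(1-q)^{-2\varepsilon},\qquad0<q<1,\tag{7}$$
with equality for $\mathcal K$.

**Step 1: an averaged inequality for the $\gamma_\nu$.** De Branges (Acta Math. 154 (1985)) proved Milin's inequality $\sum_{m=1}^N\sum_{\nu=1}^m\big(\nu|\gamma_\nu|^2-\frac1\nu\big)\le0$ for all $N\ge1$. (For $\mathcal K$, $\gamma_\nu=\frac1\nu$ and every term is $0$.) Counting how often each $\nu$ occurs,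
$$\sum_{\nu=1}^N(N+1-\nu)\,\nu|\gamma_\nu|^2\le\sum_{\nu=1}^N(N+1-\nu)\frac1\nu .$$
Multiply by $(1-q)^2q^N$ and sum over $N$. All terms are nonnegative and $\sum_{N\ge\nu}(N+1-\nu)q^N=\frac{q^\nu}{(1-q)^2}$, so
$$\sum_{\nu\ge1}\nu|\gamma_\nu|^2q^\nu\le\sum_{\nu\ge1}\frac{q^\nu}\nu=\log\frac1{1-q}.\tag{8}$$

**Step 2: exponentiate.** This step passes from $\gamma_\nu$ to $b_\nu$. Comparing coefficients in $\frac d{dx}(1-x)^{-2\varepsilon}=2\varepsilon(1-x)^{-2\varepsilon}(1-x)^{-1}$,
$$\sum_{i=0}^{\nu-1}\beta_i=\frac{\nu\beta_\nu}{2\varepsilon}.\tag{9}$$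
Since $\sum b_\nu w^\nu=\exp\big(2\varepsilon\sum\gamma_\nu w^\nu\big)$, differentiation gives $\nu b_\nu=\sum_{j=1}^\nu2\varepsilon j\gamma_j\,b_{\nu-j}$. Apply Cauchy–Schwarz with weights $\beta_{\nu-j}$ and then (9):
$$\nu^2|b_\nu|^2\le\frac{\nu\beta_\nu}{2\varepsilon}\sum_{j=1}^\nu4\varepsilon^2j^2|\gamma_j|^2\frac{|b_{\nu-j}|^2}{\beta_{\nu-j}},\qquad\text{i.e.}\qquad\nu\frac{|b_\nu|^2}{\beta_\nu}\le\sum_{j=1}^\nu j\,\big(2\varepsilon j|\gamma_j|^2\big)\frac{|b_{\nu-j}|^2}{\beta_{\nu-j}} .$$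
Now define $e_\nu$ by $\sum e_\nu x^\nu=\exp\sum_j2\varepsilon j|\gamma_j|^2x^j$. Then $e_0=1$ and $\nu e_\nu=\sum_{j=1}^\nu j(2\varepsilon j|\gamma_j|^2)e_{\nu-j}$: the same recursion with equality. By induction $|b_\nu|^2/\beta_\nu\le e_\nu$, and so, by (8),
$$\sum_{\nu\ge0}\frac{|b_\nu|^2}{\beta_\nu}q^\nu\le\exp\Big(2\varepsilon\sum_jj|\gamma_j|^2q^j\Big)\le(1-q)^{-2\varepsilon},$$
which is (7).

## 9. Two blocks sharing one budget: $n\ge4$, $0<\varepsilon\le\frac12$

**Step 1: translate (7) into bounds for sums of $h_\nu$.** Take $q=\frac{15}{16}$ and $y=\frac4{15}$, so that $\frac{\rho^2}q=y(1+\varepsilon)^{-2}$. For an index set $I\subset\{1,2,\dots\}$, Cauchy–Schwarz gives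
$$\Big|\sum_{\nu\in I}h_\nu\Big|^2\le U_I\cdot\frac1\varepsilon\sum_{\nu\in I}\tau_\nu,\qquad U_I=\sum_{\nu\in I}\frac{|b_\nu|^2q^\nu}{\beta_\nu},\qquad\tau_\nu=(\nu+\varepsilon)^2\frac{\beta_\nu}\varepsilon\Big(\frac{\rho^2}q\Big)^\nu=2\nu y^\nu r_\nu,\tag{10}$$
$$r_\nu=\Big(1+\frac\varepsilon\nu\Big)^2\prod_{j=1}^{\nu-1}\Big(1+\frac{2\varepsilon}j\Big)(1+\varepsilon)^{-2\nu}\le1,$$
the last because $1+\frac\varepsilon\nu\le1+\varepsilon$ and $1+\frac{2\varepsilon}j\le(1+\varepsilon)^2$. For $\nu\ge5$ we use this last inequality only for $j\ge5$; the factors $j=1,2,3,4$ are $1+2\varepsilon$, $1+\varepsilon$, $1+\frac{2\varepsilon}3$, $1+\frac\varepsilon2$, and the powers of $1+\varepsilon$ collect to $2(\nu-5)-2\nu+1=-9$: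
$$r_\nu\le R:=\Big(1+\frac\varepsilon5\Big)^2(1+2\varepsilon)\Big(1+\frac{2\varepsilon}3\Big)\Big(1+\frac\varepsilon2\Big)(1+\varepsilon)^{-9}\qquad(\nu\ge5).$$
We also need
$$\sum_{\nu\ge1}2\nu y^\nu=\frac{2y}{(1-y)^2}=\frac{120}{121},\qquad B_0:=\sum_{\nu\ge5}2\nu y^\nu=\frac{2y^5(5-4y)}{(1-y)^2}<0.01973 .$$
Since $b_0=\beta_0=1$ and $(1-q)^{-2\varepsilon}=256^\varepsilon$, (7) says that the total budget is
$$\frac1\varepsilon\,U_{\{1,2,\dots\}}\le T_\varepsilon:=\frac{256^\varepsilon-1}\varepsilon .$$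

**Why the tail alone does not suffice.** Following the plan of Section 6, give the whole budget to the tail. For $n\ge4$, (10) yields $\big|\sum_{\nu>n}h_\nu\big|^2\le T_\varepsilon RB_0$, and one wants this to be below $m^2<0.107$. As $\varepsilon\to0$ we have $T_\varepsilon\to\log256=5.545\ldots$ and $R\to1$, so the bound tends to $B_0\log256>0.0197\cdot5.54>0.109$. For large $k$ the estimate misses by about two percent.

**The repair.** If $\operatorname{Re}P_n(\rho)$ is small, then not only must the tail be large: the *first* block $h_1+\cdots+h_n$ must nearly cancel the constant term $1$. By (10) that too costs budget, almost $1$ out of $5.5$, and the two blocks are disjoint, so the costs add.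

**Step 2: the inequality that must fail.** Let $\delta=\frac1{200}$ and suppose $n\ge4$ and $\operatorname{Re}P_n(\rho)<\delta$. Then, by (5),
$$\Big|\sum_{\nu=1}^nh_\nu\Big|\ge1-\operatorname{Re}P_n(\rho)>1-\delta,\qquad\Big|\sum_{\nu>n}h_\nu\Big|\ge\operatorname{Re}h(\rho)-\operatorname{Re}P_n(\rho)>m-\delta .$$
The second sum involves only $\nu\ge5$. Let $R^*$ be any upper bound for all $r_\nu$, $\nu\ge5$. Solve (10) for $U_I/\varepsilon$ with $I=\{1,\dots,n\}$, where $\sum\tau_\nu\le\frac{120}{121}$, and with $I=\{\nu>n\}$, where $\sum\tau_\nu\le R^*B_0$; add the two lower bounds: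
$$T_\varepsilon\ge\frac{121}{120}(1-\delta)^2+\frac{(m-\delta)^2}{R^*B_0}\ge0.998+\frac{5.255}{R^*},\tag{11}$$
since $\frac{121}{120}\cdot0.995^2>0.998$ and $0.322^2/0.01973>5.255$. We now show that (11) is false for $0<\varepsilon\le\frac12$.

**Step 3: $\varepsilon\le\frac1{40}$.** Here the trivial $R^*=1$ is enough. The function $T_\varepsilon=\sum_{j\ge1}\frac{(\log256)^j}{j!}\varepsilon^{j-1}$ increases, and $1.14875^5>2$, so
$$T_\varepsilon\le T_{1/40}=40(2^{1/5}-1)<5.95<0.998+5.255 .$$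

**Step 4: $\frac1{40}\le\varepsilon\le\frac12$.** Here $T_\varepsilon$ grows, and the decay of $R$ must compensate; take $R^*=R$. We show $T_\varepsilon R<5.21$, which contradicts (11).

By induction on $j$, $(2j+1)!\ge6^jj!$, because $(2j+2)(2j+3)\ge6(j+1)$; comparing series, $\frac{\sinh v}v\le e^{v^2/6}$. With $x=\varepsilon\log256$,
$$\frac{T_\varepsilon}{\log256}=\frac{e^x-1}x=e^{x/2}\,\frac{\sinh(x/2)}{x/2}\le e^{x/2+x^2/24},\qquad\frac x2\le2.7726\,\varepsilon,\quad\frac{x^2}{24}\le1.2813\,\varepsilon^2 .$$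
For $R$, use $\log(1+2\varepsilon)\le2\log(1+\varepsilon)$, $\log(1+v)\le v$ for the factors with $\frac\varepsilon5,\frac{2\varepsilon}3,\frac\varepsilon2$, and $\log(1+\varepsilon)\ge\varepsilon-\frac{\varepsilon^2}2$:
$$\log R\le\Big(\frac25+\frac23+\frac12\Big)\varepsilon-7\log(1+\varepsilon)\le\frac{47}{30}\varepsilon-7\varepsilon+3.5\,\varepsilon^2 .$$
Together
$$\log\frac{T_\varepsilon R}{\log256}\le-d(\varepsilon),\qquad d(\varepsilon)=2.66\,\varepsilon-4.79\,\varepsilon^2 .$$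
Since $d$ is concave, $d(\frac1{40})>0.0635$ and $d(\frac12)=0.1325$, we have $d\ge0.0635$ on the interval. Hence $T_\varepsilon R\le5.5452\,e^{-0.0635}<5.21<5.255$, contradicting (11).

So $\operatorname{Re}P_n(\rho)\ge\frac1{200}$ for all $f\in S$, $n\ge4$, $k\ge2$. With $n=2$ (Section 4), $n=3$ (Section 5) and the reduction of Section 2, this proves (ii); (i) is in Section 3. **Theorem A is proved**, and with it the conjectured statement. $\blacksquare$

*Why $n=3$ was done by hand.* Running Step 2 with $n=3$ and $R^*=1$, the tail starts at $\nu=4$ and $B_0$ is replaced by $B_0+8y^4=0.0601\ldots$. The right side of (11) becomes about $0.998+1.72<2.8$, which does not contradict $T_\varepsilon>5.5$. Even inserting $R^*=\sup_{\nu\ge4}r_\nu$ does not help for small $\varepsilon$, because this supremum tends to $1$ as $\varepsilon\to0$ (each $r_\nu\le1$, and $r_4\to1$).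

## 10. The case $k=1$ and the sharp radius

**Theorem A for $k=1$.** Sections 3–5, 7, 8 and the estimates for $r_\nu$ in Section 9 hold for $\varepsilon=1$; only the final comparison must be redone. Now $\rho=\frac14$, and (5) allows $m=0.327\cdot\frac{16}{15}=0.3488$. Also $T_1=255$ and
$$R(1)=\frac{1.44\cdot3\cdot\frac53\cdot\frac32}{2^9}=\frac{10.8}{512}=0.02109375 .$$
If $\operatorname{Re}P_n(\rho)<\delta$ for some $n\ge4$, the first inequality in (11) with $R^*=R(1)$ would give $255\ge0.998+\frac{0.3438^2}{R(1)B_0}$, that is, $254.002\,R(1)B_0\ge0.3438^2>0.118$. But the left side is less than $254.002\cdot0.02109375\cdot0.01973<0.106$, a contradiction. So Theorem A holds for $k=1$; since $s_{n,1}=s_{n+1}$ and $\rho_1=\frac14$, this includes Szegő's theorem quoted in Section 2.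

**A larger disk for $n\ge2$.** We use the margin $\frac1{200}$ together with a uniform bound for $P_n'$. Each single term in (7) with $q=\frac{15}{16}$ is at most $16^{2\varepsilon}$, so $|b_\nu|\le\big(\beta_\nu q^{-\nu}16^{2\varepsilon}\big)^{1/2}$. Hence for $|w|\le\frac34$
$$|P_n'(w)|\le M_k:=\sum_{\nu\ge1}\nu(k\nu+1)\big(\beta_\nu q^{-\nu}16^{2\varepsilon}\big)^{1/2}\Big(\frac34\Big)^{\nu-1}<\infty,$$
where convergence follows from $\frac34<\sqrt q$ and $\beta_\nu\le\nu+1$ (the $\beta_\nu$ increase with $\varepsilon\le1$, and $(1-x)^{-2}=\sum(\nu+1)x^\nu$). The number $M_k$ does not depend on $f$ or $n$. Put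
$$\rho_k'=\min\Big\{\frac34,\ \rho_k+\frac1{200M_k}\Big\},$$
which exceeds $\rho_k$ because $\rho_k\le\frac12$. If $\rho_k<|w|<\rho_k'$, then
$$\operatorname{Re}P_n(w)\ge\operatorname{Re}P_n\Big(\rho_k\frac w{|w|}\Big)-M_k(|w|-\rho_k)>\frac1{200}-\frac1{200}=0 .$$
With Theorem A(ii), $\operatorname{Re}P_n>0$ for $|w|<\rho_k'$, and by Noshiro–Warschawski $s_{n,k}$ is univalent in $|z|^k<\rho_k'$ for all $n\ge2$ and $f\in S$.

**The exact radius for $n=1$.** Since $(f/w)^{1/k}=1+\frac{a_2}kw+\cdots$,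
$$s_{1,k}(z)=z+\frac{a_2}kz^{k+1},\qquad s_{1,k}'(z)=1+\frac{(k+1)a_2}kz^k .$$
If $a_2=0$, then $s_{1,k}(z)=z$ is univalent in the whole plane. If $a_2\ne0$, then $\operatorname{Re}s_{1,k}'>0$ for $|z|^k<\frac k{(k+1)|a_2|}$, so $s_{1,k}$ is univalent there, while $s_{1,k}'$ has a zero on the boundary circle, so $s_{1,k}$ is not injective in any larger disk. The radius is exactly $\big(\frac k{(k+1)|a_2|}\big)^{1/k}$.

**Who attains $\rho_k^{1/k}$.** By Bieberbach's theorem $|a_2|\le2$, with equality only for rotations of $\mathcal K$. This can be seen from (2): $A_1=-\frac{a_2}2$, so $|a_2|\le2$, and $|A_1|=1$ forces $A_n=0$ for $n\ge2$, that is, $f(w)=\frac w{(1+A_1w)^2}$, a rotation of $\mathcal K$. Therefore the radius of univalence of $s_{1,k}$ equals $\big(\frac k{2(k+1)}\big)^{1/k}=\rho_k^{1/k}$ exactly for the rotations of $\mathcal K$ and is larger for every other $f\in S$. For $n\ge2$ the radius is at least $(\rho_k')^{1/k}>\rho_k^{1/k}$ for every $f$. Hence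 $\rho_k^{1/k}$ is best possible, and it is the exact radius of univalence of $s_{n,k}$ if and only if $n=1$ and $f$ is a rotation of the Koebe function. **Theorem B is proved.** $\blacksquare$
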